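# Points that can be pushed to infinity: a sharp bound for hyperplane arrangements

## 1. Three lines, six points, and a seventh

Take three lines in the plane, the zero sets of
$$f_1(v)=v_1,\qquad f_2(v)=v_2,\qquad f_3(v)=1-v_1-v_2 .$$
They cut the plane into seven regions: a triangle, where all three functions are positive, and six unbounded regions. The sign triple $(-,-,-)$ does not occur, since $f_1+f_2+f_3=1$. Choose one point in each region:

| point | coordinates | signs of $(f_1,f_2,f_3)$ |
|---|---|---|
| $c$ | $(\tfrac14,\tfrac14)$ | $+++$ |
| $q_1$ | $(-1,1)$ | $-++$ |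
| $q_2$ | $(1,-1)$ | $+-+$ |
| $q_3$ | $(1,1)$ | $++-$ |
| $p_1$ | $(3,-1)$ | $+--$ |
| $p_2$ | $(-1,3)$ | $-+-$ |
| $p_3$ | $(-1,-1)$ | $--+$ |

The point $q_i$ has its only minus sign in position $i$, and $p_i$ has its only plus sign in position $i$.

The point $c$ sits in the triangle. Let us try to free it: we may move the three lines continuously, they may never touch a marked point, and at the end we want $c$ to lie in an unbounded region.

*Six marked points.* Mark all points except $p_3$. For $t\in[0,1]$ put $f_1^t(v)=v_1-tv_2+t$ and $f_2^t(v)=v_2-tv_1+t$, and keep $f_3$ fixed. The values of $f_1^t$ are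
$$c:\ \tfrac14+\tfrac34t,\quad q_1:\ -1,\quad q_2:\ 1+2t,\quad q_3:\ 1,\quad p_1:\ 3+2t,\quad p_2:\ -1-2t,$$
none of which vanishes on $[0,1]$. Exchanging the two coordinates exchanges $f_1^t$ with $f_2^t$, $q_1$ with $q_2$, $p_1$ with $p_2$, and fixes $c$ and $q_3$, so $f_2^t$ does not vanish at the marked points either. At $t=1$ the region of $c$ is $\{|v_1-v_2|<1,\ v_1+v_2<1\}$, a half-strip that contains $c+s(-1,-1)$ for all $s\ge0$. So $c$ escapes. The other five points were in unbounded regions from the start.

*The seventh point.* Now mark $p_3$ as well. The motion above is no longer allowed, since $f_1^t(p_3)=2t-1$ vanishes at $t=\frac12$. Could a cleverer motion work? No. To see this we need one simple fact, which we state in the generality that we shall use later.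

**Lemma 1.** Let $g_1,\dots,g_m$ be affine functions on $\mathbb R^d$ (constants allowed) with linear parts $\ell_1,\dots,\ell_m$, let $\sigma_i\in\{\pm\}$, and suppose that $P=\{v:\sigma_ig_i(v)>0\text{ for all }i\}$ is nonempty and unbounded. Then there is a unit vector $u$ with $\sigma_i\ell_i(u)\ge0$ for all $i$.

*Proof.* Fix $x\in P$ and choose $y_k\in P$ with $|y_k|\to\infty$. After passing to a subsequence, $(y_k-x)/|y_k-x|$ converges to a unit vector $u$. Fix $s\ge0$. For large $k$ the point $x+s(y_k-x)/|y_k-x|$ lies on the segment from $x$ to $y_k$, hence in the convex set $P$. In the limit, $\sigma_ig_i(x+su)\ge0$. This holds for every $s\ge0$, so $\sigma_i\ell_i(u)\ge0$. $\square$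

Let the lines move in any way that avoids all seven points, and follow the coefficients of $f_1,f_2,f_3$ continuously to final functions $f_1',f_2',f_3'$ with linear parts $\ell_i'$. The value of each function at each marked point never vanishes, so the signs in the table still hold for $f_1',f_2',f_3'$. Suppose that $c$ ends in an unbounded region. This region is $\{f_i'>0,\ i=1,2,3\}$, so Lemma 1 gives a unit vector $u$ with $\ell_i'(u)\ge0$ for $i=1,2,3$.

Put $w_j=p_j-c$, that is, $w_1=(\frac{11}4,-\frac54)$, $w_2=(-\frac54,\frac{11}4)$, $w_3=(-\frac54,-\frac54)$. Then $5w_1+5w_2+6w_3=0$, and $w_1,w_2$ form a basis. Write $u=\alpha w_1+\beta w_2=(\alpha+5s)w_1+(\beta+5s)w_2+6s\,w_3$ and choose $s$ so that the smallest of the three coefficients is $0$. Thus $u=\lambda w_j+\lambda'w_k$ with $\lambda,\lambda'\ge0$, not both $0$. Let $i$ be the third index. Both $p_j$ and $p_k$ have sign $-$ in position $i$, so $\ell_i'(w_j)=f_i'(p_j)-f_i'(c)<0$, and likewise for $w_k$. Hence $\ell_i'(u)<0$, a contradiction.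

So with three lines, the six points can each be brought into an unbounded region, and the seven points cannot. Three lines in general position have exactly six unbounded regions. The question of these notes is whether this is a general rule: if every marked point can be brought into an unbounded region, each by its own motion, can there be more marked points than a general arrangement has unbounded regions?

## 2. Moving arrangements and the number $\gamma(m,d)$

Fix integers $m\ge1$ and $d\ge1$.

**Definition (hyperplanes, arrangements).** An affine hyperplane in $\mathbb R^d$ is given by a nonzero pair $(a,b)\in\mathbb R^d\times\mathbb R$, up to a nonzero scalar, as the set $\{v:\langle a,v\rangle=b\}$. The class with $a=0$ is the *hyperplane at infinity*; it contains no point of $\mathbb R^d$. So the space of hyperplanes is $\mathbb{RP}^d$. An arrangement of $m$ hyperplanes is an ordered $m$-tuple $\Sigma=(H_1,\dots,H_m)\in(\mathbb{RP}^d)^m$. Coincident hyperplanes and the hyperplane at infinity are allowed. We also write $\Sigma$ for the union $H_1\cup\dots\cup H_m\subset\mathbb R^d$.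

**Definition (homotopy).** For $S\subset\mathbb R^d$, two arrangements $\Sigma,\Sigma'$ of $m$ hyperplanes are homotopic in $\mathbb R^d\setminus S$ if there is a continuous path $t\mapsto\Sigma_t$, $t\in[0,1]$, in $(\mathbb{RP}^d)^m$ with $\Sigma_0=\Sigma$, $\Sigma_1=\Sigma'$, and $\Sigma_t\cap S=\varnothing$ for all $t$.

*Example.* A hyperplane may pass through infinity. For $d=1$ and $S=\{0\}$, the zero sets of $f_t(v)=(1-2t)v-1$ start at the point $1$, are at infinity for $t=\frac12$, and end at the point $-1$. Since $f_t(0)=-1$ for all $t$, this is a homotopy in $\mathbb R\setminus S$.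

**Definition (unboundedness property).** Let $\Sigma\cap S=\varnothing$. The set $S$ has the unboundedness property with respect to $\Sigma$ if for each $x\in S$ there is an arrangement $\Sigma'$ of $m$ hyperplanes, homotopic to $\Sigma$ in $\mathbb R^d\setminus S$, such that $x$ lies in an unbounded component of $\mathbb R^d\setminus\Sigma'$.

The arrangement $\Sigma'$ may depend on $x$. In Section 1 the six points have this property, and the seven do not.

Let $\gamma(m,d)$ be the number of unbounded components of the complement of $m$ affine hyperplanes in general position in $\mathbb R^d$. We recall that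
$$\gamma(m,d)=2\sum_{i=0}^{d-1}\binom{m-1}i=\sum_{i=0}^{d-1}\binom mi+\binom{m-1}{d-1}.\tag{1}$$
The second equality is Pascal's rule: $\sum_{i=0}^{d-1}\binom mi=\sum_{i=0}^{d-1}\binom{m-1}i+\sum_{i=0}^{d-2}\binom{m-1}i$, and adding $\binom{m-1}{d-1}$ completes the last sum. For instance, $\gamma(m,2)=2m$.

The following statement appears as a conjecture in the source of the problem, "Unbounded Regions in an Arrangement of Lines in the Plane". For $d=2$ the bound $2m$ is a known result. We prove it for all $m$ and $d$.

**Theorem A.** Let $\Sigma$ be an arrangement of $m$ hyperplanes in $\mathbb R^d$ and let $S\subset\mathbb R^d$ be a finite set such that $\Sigma\cap S=\varnothing$, no component of $\mathbb R^d\setminus\Sigma$ contains two points of $S$, and $S$ has the unboundedness property. Then $|S|\le\gamma(m,d)$.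

The bound is attained for all $m,d$: take $\Sigma$ in general position and one point in each unbounded component; constant homotopies give the unboundedness property, and $|S|=\gamma(m,d)$. A refined bound is Theorem B in Section 10.

Two cases can be done by hand.

*The case $m\le d$.* Two points of $S$ in different components are on different sides of some $H_i$, so $|S|\le2^m$. By (1), $\gamma(m,d)=2\cdot2^{m-1}=2^m$ when $m\le d$.

*The case $d=1$.* Here $\gamma(m,1)=2$. A hyperplane is a point of $\mathbb{RP}^1=\mathbb R\cup\{\infty\}$, and in a homotopy it stays in one component of $\mathbb{RP}^1\setminus S$. Suppose $|S|\ge3$ and let $y<x<z$ be consecutive points of $S$. As $\Sigma$ separates $y$ from $x$, some $H_i$ lies in the interval $(y,x)$, which is a component of $\mathbb{RP}^1\setminus S$; so it stays there forever. Likewise some $H_j$ stays in $(x,z)$. So $x$ is always in a bounded component, a contradiction.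

From now on $S$ is as in Theorem A and nonempty (otherwise there is nothing to prove), and $n=|S|$. Write $H_i=\{f_i=0\}$ with $f_i(v)=\langle a_i,v\rangle-b_i$; this is a nonzero constant if $H_i$ is at infinity. For $x\in S$ put $\varepsilon_i(x)=\operatorname{sgn}f_i(x)\in\{\pm\}$ and $\varepsilon(x)=(\varepsilon_1(x),\dots,\varepsilon_m(x))$, and let
$$B_i=\{x\in S:\varepsilon_i(x)=+\},\qquad A_i=\{x\in S:\varepsilon_i(x)=-\}.$$
The components of $\mathbb R^d\setminus\Sigma$ are the nonempty sets on which all $f_i$ have prescribed signs: such a set is convex, hence connected, and signs are constant on components. So the sign vectors $\varepsilon(x)$, $x\in S$, are pairwise distinct.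

## 3. Counting with monomials in the signs

A natural first attempt is to forget the motions and to count sign vectors. This gives a bound, and it is instructive to see which bound.

**Definition (shattered sets).** A set $I\subset[m]$ is shattered if $\{\varepsilon(x)|_I:x\in S\}=\{\pm\}^I$, that is, if all $2^{|I|}$ sign patterns on $I$ occur in $S$. Let $\Delta$ be the family of shattered sets and $\Delta_k$ the family of shattered $k$-sets.

A subset of a shattered set is shattered, and $\varnothing\in\Delta$ since $S\ne\varnothing$.

*Example.* For the six points of Section 1 (without $p_3$), the sets $\{1,3\}$ and $\{2,3\}$ are shattered; $\{1,2\}$ is not, since only $p_3$ had the pattern $(-,-)$ there. With $p_3$ all three pairs are shattered.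

**Lemma 2.** Let $g_1,\dots,g_r$ lie in an $r$-dimensional vector space $V$ of real functions on a nonempty set, with $1\in V$. Then some $\eta\in\{\pm\}^r$ is not of the form $(\operatorname{sgn}g_1(p),\dots,\operatorname{sgn}g_r(p))$ with all $g_i(p)\ne0$.

*Proof.* Suppose $\sum c_ig_i=0$ with some $c_i\ne0$. Take $\eta_i=\operatorname{sgn}c_i$ when $c_i\ne0$, and $\eta_i$ arbitrary otherwise. At a point $p$ with signs $\eta$ we would have $\sum c_ig_i(p)>0$, a contradiction. If there is no such relation, the $g_i$ form a basis of $V$, and $1=\sum c_ig_i$ with some $c_i\neq 0$. Take $\eta_i=-\operatorname{sgn}c_i$ when $c_i\ne0$, arbitrary otherwise. At a point $p$ with signs $\eta$ we would have $1=\sum c_ig_i(p)<0$. $\square$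

The affine functions on $\mathbb R^d$ form a space of dimension $d+1$. Applying Lemma 2 to $d+1$ of the $f_i$, we see that *no $(d+1)$-set is shattered*; so all members of $\Delta$ have at most $d$ elements.

Let $\mathbb F=\mathbb F_2$. Define $h_i:S\to\mathbb F$ by $h_i(x)=1$ if and only if $\varepsilon_i(x)=+$, and $h_J=\prod_{i\in J}h_i$ for $J\subset[m]$ (so $h_\varnothing=1$).

**Lemma 3.** If $J\notin\Delta$, then $h_J$ is an $\mathbb F$-linear combination of the $h_{J'}$ with $J'\subsetneq J$. Consequently, for each $k$ the $h_J$ with $J\in\Delta$, $|J|\le k$, span all $h_J$ with $|J|\le k$; and the $h_J$ with $|J|\le d$ span $\mathbb F^S$.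

*Proof.* If the pattern $\eta\in\{0,1\}^J$ is not a value of $(h_j)_{j\in J}$ on $S$, then $\prod_{j\in J}(h_j+\eta_j+1)=0$ on $S$, because a factor equals $1$ exactly where $h_j=\eta_j$. Expanding the product gives $h_J$ plus multiples of monomials $h_{J'}$ with $J'\subsetneq J$. This is the first claim. The second follows by induction on $|J|$. For the third, the indicator of a point $x\in S$ is $\prod_{j\in[m]}(h_j+h_j(x)+1)$, because the sign vectors are distinct. So all monomials together span $\mathbb F^S$; by the second claim (with $k=m$) those with $J\in\Delta$ suffice, and these have $|J|\le d$. $\square$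

Lemma 3 gives $n\le\sum_{i=0}^d\binom mi$. Comparing with (1), the excess over $\gamma(m,d)$ is $\binom md-\binom{m-1}{d-1}=\binom{m-1}d$. This is where the attempt stops. The bound $\sum_{i\le d}\binom mi$ is correct for any $S$ separated by $\Sigma$, and the seven points of Section 1 reach it: $1+3+3=7$. The monomials of degree at most $d-1$ already match the first sum in (1). What must be shown, and what must use the unboundedness property, is that *the degree-$d$ monomials contribute at most $\binom{m-1}{d-1}$ further dimensions instead of $\binom md$*.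

## 4. The parity function $M_W$ and a coboundary condition

We make the contribution of degree $d$ visible by duality. Identify subsets $W\subset S$ with vectors in $\mathbb F^S$, and let $\mathcal W$ be the space of all $W\subset S$ orthogonal to every $h_J$ with $|J|\le d-1$. The standard bilinear form on $\mathbb F^S$ is nondegenerate, so
$$n=\dim\operatorname{span}\{h_J:|J|\le d-1\}+\dim\mathcal W.\tag{2}$$
The first term is at most $\sum_{i=0}^{d-1}\binom mi$. So we want $\dim\mathcal W\le\binom{m-1}{d-1}$.

**Step 1: attach to $W\in\mathcal W$ a function on shattered $d$-sets.** For $J\subset[m]$ and $\varepsilon\in\{\pm\}^J$ let $W_{J,\varepsilon}=\{x\in W:\varepsilon(x)|_J=\varepsilon\}$. The indicator of $\{x:\varepsilon(x)|_J=\varepsilon\}$ is a product of factors $h_j$ or $h_j+1$, $j\in J$, hence a combination of the $h_{J'}$ with $J'\subset J$. Therefore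
$$|W_{J,\varepsilon}|\ \text{is even for all } W\in\mathcal W,\ |J|\le d-1,\ \varepsilon\in\{\pm\}^J.\tag{3}$$
Let $|I|=d$. If $\varepsilon,\varepsilon'\in\{\pm\}^I$ differ in exactly one coordinate $k$, then $W_{I,\varepsilon}\cup W_{I,\varepsilon'}$ is $W_{I\setminus k,\bar\varepsilon}$ with $\bar\varepsilon=\varepsilon|_{I\setminus k}$, which has even size. So the parity of $|W_{I,\varepsilon}|$ does not depend on $\varepsilon$. Call it $M_W(I)\in\mathbb F$. Taking $\varepsilon=(+,\dots,+)$ gives
$$M_W(I)=\sum_{x\in W}h_I(x),$$
and $M_W(I)=0$ if $I\notin\Delta$, since then some $W_{I,\varepsilon}$ is empty.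

**Step 2: $W\mapsto M_W\in\mathbb F^{\Delta_d}$ is linear and injective on $\mathcal W$.** Linearity is clear from the last formula. If $M_W(I)=0$ for all $I\in\Delta_d$, then $W$ is orthogonal to all $h_J$ with $|J|\le d$. These span $\mathbb F^S$ by Lemma 3, so $W=0$.

The theorem will follow from the next statement, in which $I\setminus k$ means $I\setminus\{k\}$.

**Proposition 4.** For every $W\in\mathcal W$ there is $g:\Delta_{d-1}\to\mathbb F$ with
$$M_W(I)=\sum_{k\in I}g(I\setminus k)\qquad\text{for all }I\in\Delta_d.$$

**Step 3: Proposition 4 implies Theorem A.** Let $\delta_\Delta:\mathbb F^{\Delta_{d-1}}\to\mathbb F^{\Delta_d}$ be the map $(\delta_\Delta g)(I)=\sum_{k\in I}g(I\setminus k)$; it makes sense because subsets of shattered sets are shattered. By Proposition 4 and Step 2,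
$$\dim\mathcal W\le\operatorname{rank}\delta_\Delta.\tag{4}$$
The matrix of $\delta_\Delta$ is a submatrix of the matrix of the analogous map $\delta$ from functions on all $(d-1)$-subsets of $[m]$ to functions on all $d$-subsets. So $\operatorname{rank}\delta_\Delta\le\operatorname{rank}\delta$. If $M=\delta g$ and $|L|=d+1$, then
$$\sum_{k\in L}M(L\setminus k)=\sum_{k\in L}\sum_{l\in L\setminus k}g(L\setminus\{k,l\})=0,$$
as each pair $\{k,l\}$ occurs twice. For a $d$-set $I\not\ni m$, take $L=I\cup\{m\}$ to get $M(I)=\sum_{k\in I}M\big((I\setminus k)\cup\{m\}\big)$. So $M$ is determined by its values on the $d$-sets that contain $m$, and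
$$\operatorname{rank}\delta_\Delta\le\operatorname{rank}\delta\le\binom{m-1}{d-1}.\tag{5}$$
By (2), (4), (5) and (1), $n\le\sum_{i=0}^{d-1}\binom mi+\binom{m-1}{d-1}=\gamma(m,d)$.

*Example.* For the six points of Section 1, $W=\{c,q_1,q_3,p_2\}$ lies in $\mathcal W$: it has four points, two with $\varepsilon_1=+$, four with $\varepsilon_2=+$, two with $\varepsilon_3=+$. Here $M_W(\{1,3\})=1$ (only $c$ has $\varepsilon_1=\varepsilon_3=+$) and $M_W(\{2,3\})=0$ ($c$ and $q_1$). The function $g(1)=1$, $g(2)=g(3)=0$ is as in Proposition 4.

*Where escape must enter.* For the seven points, all pairs are shattered. The functions $1,h_1,h_2,h_3$ are independent: if $a_0+\sum a_ih_i=0$, then $p_i$ gives $a_i=a_0$ for each $i$, and $q_i$ gives $a_0+a_0+a_0=0$. So $\dim\mathcal W=7-4=3$, and $W\mapsto M_W$ is onto $\mathbb F^{\Delta_2}=\mathbb F^3$. But every $\delta_\Delta g$ has values on the three pairs that sum to $0$. So Proposition 4 fails for the seven points, and its proof has to use the unboundedness property.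

## 5. Cones and escape directions

Now we extract from the unboundedness property one unit vector per point and forget the motions. We write $\mathbb S^{d-1}$ for the unit sphere of $\mathbb R^d$; $\mathbb S^0=\{1,-1\}$.

Let $C_i$ be the convex cone generated by the vectors $b-a$ with $b\in B_i$, $a\in A_i$, and $C_i=\{0\}$ if $A_i$ or $B_i$ is empty. The linear part of $f_i$ takes the value $f_i(b)-f_i(a)>0$ on each generator, hence is positive on $C_i\setminus\{0\}$. So $C_i$ contains no pair $\pm v$ with $v\ne0$. The cone $C_i$ is closed: the convex hull $P$ of the generators is compact and does not contain $0$; if $\lambda_kp_k\to w$ with $\lambda_k\ge0$, $p_k\in P$, pass to a subsequence with $p_k\to p\in P$; then $p\ne0$, so $\lambda_k=|\lambda_kp_k|/|p_k|$ converges, to $\lambda$ say, and $w=\lambda p\in C_i$. Put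
$$D_i=C_i\cap\mathbb S^{d-1}.$$
This is compact, and $D_i\cap(-D_i)=\varnothing$. For a sign $\sigma$ we read $\sigma D_i$ as $D_i$ or $-D_i$.

*Example.* For the six points of Section 1, computing the differences gives $C_1$ generated by $(5,-11)$ and $(1,0)$: the vectors $b-a$ with $a\in\{q_1,p_2\}$ and $b\in\{c,q_2,q_3,p_1\}$ have positive first coordinate and slopes between $-\frac{11}5$ (for $c-p_2$) and $0$ (for $q_3-q_1$). By symmetry $C_2$ is generated by $(-11,5)$ and $(0,1)$. For $C_3$ the differences are, up to positive factors, $(-1,-1),(-11,5),(5,-11),(-1,0),(-2,1),(0,-1),(1,-2)$, so $C_3$ is generated by $(-2,1)$ and $(1,-2)$.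

**Lemma 5.** For each $x\in S$ there is $u_x\in\mathbb S^{d-1}$ with $u_x\notin-\varepsilon_i(x)D_i$ for all $i\in[m]$.

*Proof.* Let $\Sigma'$ be as in the unboundedness property for $x$. The map $\mathbb S^d\to\mathbb{RP}^d$ is a covering, so the path of each hyperplane lifts to a path in $\mathbb R^{d+1}\setminus\{0\}$, and after a positive rescaling the lift starts at $(a_i,b_i)$. This is a continuous path of affine functions from $f_i$ to some $f_i'$. Its values at points of $S$ never vanish, as the hyperplanes avoid $S$. So $f_i'$ has the same sign as $f_i$ at every point of $S$. The component of $\mathbb R^d\setminus\Sigma'$ containing $x$ is $\{v:\varepsilon_i(x)f_i'(v)>0\text{ for all }i\}$, and it is unbounded. Lemma 1 gives a unit vector $u$ with $\varepsilon_i(x)\ell_i'(u)\ge0$ for all $i$, where $\ell_i'$ is the linear part of $f_i'$.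

If $u\in-\varepsilon_i(x)C_i$, then $u=-\varepsilon_i(x)\sum\lambda_{ba}(b-a)$ with $\lambda_{ba}\ge0$, not all zero, so $\varepsilon_i(x)\ell_i'(u)=-\sum\lambda_{ba}\big(f_i'(b)-f_i'(a)\big)<0$, a contradiction. Take $u_x=u$. $\square$

We call $u_x$ an *escape direction* of $x$ and fix one for each $x\in S$. In the example, $c$ has all signs $+$, and $u_c=-(1,1)/\sqrt2$ works, since $(1,1)$ lies in none of $C_1,C_2,C_3$.

For $J\in\Delta$ and $\varepsilon\in\{\pm\}^J$ put
$$X_{J,\varepsilon}=\mathbb S^{d-1}\setminus\bigcup_{i\in J}(-\varepsilon_iD_i),\qquad X_\varnothing=\mathbb S^{d-1}.$$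
If $J\subset J'$ and $\varepsilon'|_J=\varepsilon$, then $X_{J',\varepsilon'}\subset X_{J,\varepsilon}$. By Lemma 5,
$$u_x\in X_{J,\varepsilon}\quad\text{whenever }\varepsilon(x)|_J=\varepsilon.\tag{6}$$

The next two lemmas are all the geometry that we need: the sets $X_{J,\varepsilon}$ have no topology, and the sets $\pm D_i$ for a shattered $d$-set cover the sphere.

**Lemma 6.** If $\varnothing\ne J\in\Delta$ and $\varepsilon\in\{\pm\}^J$, then $X_{J,\varepsilon}$ is nonempty and contractible.

*Proof.* As $J$ is shattered, there are $x,y\in S$ with $\varepsilon(x)|_J=-\varepsilon$ and $\varepsilon(y)|_J=\varepsilon$. They are distinct since $J\ne\varnothing$. Let $v=(x-y)/|x-y|$. For $i\in J$: if $\varepsilon_i=+$, then $x\in A_i$, $y\in B_i$ and $y-x\in C_i$; if $\varepsilon_i=-$, then $x\in B_i$, $y\in A_i$ and $x-y\in C_i$. In both cases $v\in-\varepsilon_iC_i$. Since $C_i$ contains no opposite pair, $-v\notin-\varepsilon_iC_i$. So $-v\in X_{J,\varepsilon}$.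

Let $p\in X_{J,\varepsilon}$. Then $p\ne v$, since $v\in -\varepsilon_iD_i$. Hence $(1-t)p-tv\ne0$ for $t\in[0,1]$: otherwise, comparing norms, $1-t=t$ and $p=v$. Put
$$G(p,t)=\frac{(1-t)p-tv}{N},\qquad N=|(1-t)p-tv|.$$
If $t<1$ and $G(p,t)\in-\varepsilon_iC_i$ for some $i\in J$, then $(1-t)p=N\,G(p,t)+tv\in-\varepsilon_iC_i$, which contradicts $p\in X_{J,\varepsilon}$. Also $G(p,1)=-v\in X_{J,\varepsilon}$. So $G$ stays in $X_{J,\varepsilon}$ and contracts it to $-v$. $\square$

**Lemma 7.** If $I\in\Delta_d$, then $\mathbb S^{d-1}=\bigcup_{i\in I}(D_i\cup-D_i)$.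

*Proof.* Suppose that $u\in\mathbb S^{d-1}$ lies in none of $\pm C_i$, $i\in I$. Fix $i\in I$. The sets $A_i,B_i$ are nonempty because $I$ is shattered. We claim that in $\mathbb R^d/\mathbb Ru$ the convex hull of the images of the generators $b-a$ does not contain $0$. Otherwise a nonnegative nontrivial combination of the generators equals $\lambda u$ for some real $\lambda$. If $\lambda>0$, then $u\in C_i$; if $\lambda<0$, then $-u\in C_i$; both are excluded. If $\lambda=0$, apply the linear part of $f_i$, which is positive on generators, to get a contradiction.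

So some linear functional on $\mathbb R^d/\mathbb Ru$ is positive on all these images. That is, there is a linear $\ell_i$ on $\mathbb R^d$ with $\ell_i(u)=0$ and $\ell_i(b)>\ell_i(a)$ for all $b\in B_i$, $a\in A_i$. Choose $c_i$ strictly between $\max\ell_i(A_i)$ and $\min\ell_i(B_i)$. Then $\ell_i-c_i$ has the sign $\varepsilon_i(x)$ at every $x\in S$.

The $d$ functions $\ell_i-c_i$, $i\in I$, lie in the space of affine functions that are constant along $u$. It has dimension $d$ and contains $1$. By Lemma 2 some sign pattern on $I$ is missing, so $I$ is not shattered, a contradiction. $\square$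

*Example.* In the example above $I=\{1,3\}$ is shattered. The lines through $0$ in $C_1\cup-C_1$ are those with slope in $[-\frac{11}5,0]$, and those in $C_3\cup-C_3$ are the vertical line and those with slope $\le-2$ or $\ge-\frac12$. Together they give all lines through $0$. The pair $\{1,2\}$ is not shattered, and $\pm C_1,\pm C_2$ miss the line of slope $1$.

## 6. The proposition in dimensions one and two

Before the general proof, let us see what $g$ should be when the sphere is two points or a circle.

*Dimension one.* By (3), $|W|$ is even. Proposition 4 asks for one bit $g(\varnothing)$ such that $|W\cap B_i|\equiv g(\varnothing)$ for all shattered $\{i\}$. If $\{i\}$ is shattered, $f_i$ takes both signs, so $f_i(v)=\alpha v-\beta$ with $\alpha\ne0$, and $D_i=\{\operatorname{sgn}\alpha\}$. By Lemma 5, $u_x=\varepsilon_i(x)\operatorname{sgn}\alpha$ for all $x\in S$. So the number of $x\in W$ with $u_x=1$ is $|W\cap B_i|$ or $|W\cap A_i|$, and these have the same parity. Hence $g(\varnothing)=|\{x\in W:u_x=1\}|\bmod2$ works for all $i$ at once. In homological terms, $g(\varnothing)$ is the class of the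 $0$-cycle $\sum_{x\in W}[u_x]$ in $\tilde H_0(\mathbb S^0;\mathbb F)=\mathbb F$.

*Dimension two.* The escape directions of $W$ are an even number of points on the circle. Join them in pairs by arcs; this gives a mod-$2$ chain $E$ with boundary $\sum_{x\in W}[u_x]$. Let $\{k\}$ be shattered. By (3) there is an even number of points of $W$ on each side of line $k$. Join the directions in pairs again, but only points on the same side, and for points on side $\pm$ only inside the set $X_{\{k\},\pm}$, which is contractible. This gives $E_k=E_{k,+}+E_{k,-}$ with the same boundary as $E$. So $E+E_k$ is a $1$-cycle on the circle, and we let $g(k)$ be its class in $\tilde H_1(\mathbb S^1;\mathbb F)=\mathbb F$.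

Let $I=\{k,l\}$ be shattered. Then $g(k)+g(l)=[E_k+E_l]$. Suppose first that $M_W(I)=0$. Then each quadrant of $I$ contains an even number of points of $W$, and for each $\varepsilon\in\{\pm\}^I$ we can join their directions in pairs inside $X_{I,\varepsilon}$, giving $\hat E_\varepsilon$. The chain $E_{k,+}+\hat E_{++}+\hat E_{+-}$ is a cycle in the contractible set $X_{\{k\},+}$, hence a boundary; similarly on the other side of $k$ and for $l$. So $E_k$ and $E_l$ are both homologous to $\sum_\varepsilon\hat E_\varepsilon$ (relative to their common boundary), and $g(k)+g(l)=0$, as required.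

If $M_W(I)=1$, each quadrant has one direction too many. Add one auxiliary point $\Phi_\varepsilon\in X_{I,\varepsilon}$ per quadrant, and join $\Phi_{++}$ to $\Phi_{+-}$ inside $X_{\{k\},+}$, $\Phi_{-+}$ to $\Phi_{--}$ inside $X_{\{k\},-}$, and likewise for $l$. The same comparison now gives $g(k)+g(l)=[\theta_I]$, where $\theta_I$ is the closed loop through the four auxiliary points. So everything depends on whether $\theta_I$ winds around the circle an odd number of times. Note that $\theta_I$ no longer involves $W$. The covering Lemma 7 will show that it does.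

In higher dimensions the pairings become a system of chains of all dimensions up to $d-1$, built inside the contractible sets $X_{J,\varepsilon}$.

## 7. The filling chains and the definition of $g$

**Recollections and notation.** All chains are singular chains with coefficients in $\mathbb F=\mathbb F_2$. Complexes are augmented ($\partial$ of a point is $1\in\mathbb F$ in degree $-1$), and $\tilde H_*$ is reduced homology. So a $0$-chain is a cycle if and only if it has an even number of points. A nonempty contractible space is acyclic: all its $\tilde H_j$ vanish, so each cycle in it is the boundary of a chain in it. Finally, $\tilde H_j(\mathbb S^{d-1})$ is $\mathbb F$ for $j=d-1$ and $0$ otherwise, also for $d=1$.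

We write $J\cup k$ for $J\cup\{k\}$. We use the following *extension convention*. If $c(J';\varepsilon')$ is a family of chains indexed by sign patterns $\varepsilon'\in\{\pm\}^{J'}$, and $\varepsilon\in\{\pm\}^J$ with $J\subset J'$, then
$$c(J';\varepsilon):=\sum_{\varepsilon'\in\{\pm\}^{J'},\ \varepsilon'|_J=\varepsilon}c(J';\varepsilon').$$
If each $c(J';\varepsilon')$ lies in $X_{J',\varepsilon'}$, then $c(J';\varepsilon)$ lies in $X_{J,\varepsilon}$. Summing in two stages, first over extensions to $J'$ and then to $J''\supset J'$, is the same as summing over extensions to $J''$. If $J=\varnothing$ we omit $\varepsilon$ and write $c(J')$: the sum over all sign patterns on $J'$.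

Fix $W\in\mathcal W$ from now until the end of Section 9. For $J\in\Delta$ and $\varepsilon\in\{\pm\}^J$ let
$$U(J;\varepsilon)=\sum_{x\in W_{J,\varepsilon}}[u_x]\in C_0(X_{J,\varepsilon}),$$
which lies in $X_{J,\varepsilon}$ by (6). Coinciding directions may cancel, but the number of points mod $2$ is still $|W_{J,\varepsilon}|$. So by (3), $U(J;\varepsilon)$ is a cycle if $|J|\le d-1$. Splitting $W_{J,\varepsilon}$ by the sign at $k$ gives, for $k\notin J$ and $J\cup k\in\Delta$,
$$U(J;\varepsilon)=U(J\cup k;\varepsilon).\tag{7}$$

**Step 4: build chains $E(J,K;\varepsilon)$ that generalize the pairings.** Consider $J\subset K\in\Delta$ with $|K|\le d-1$ and $\varepsilon\in\{\pm\}^J$, excluding the case $J=\varnothing$, $|K|=d-1$. By induction on $r=|K\setminus J|$ we construct chains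
$$E(J,K;\varepsilon)\in C_{r+1}(X_{J,\varepsilon})\quad\text{with}\quad\partial E(J,K;\varepsilon)=R(J,K;\varepsilon),$$
where $R(J,J;\varepsilon)=U(J;\varepsilon)$ and, for $r\ge1$,
$$R(J,K;\varepsilon)=\sum_{k\in K\setminus J}\Big[E(J,K\setminus k;\varepsilon)+E(J\cup k,K;\varepsilon)\Big]\in C_r(X_{J,\varepsilon}).\tag{8}$$
By the extension convention, $E(J\cup k,K;\varepsilon)$ is the sum of two chains, one for each sign at $k$. The chains on the right of (8) have index difference $r-1$, so they are already constructed. None of them is excluded: $E(J,K\setminus k;\varepsilon)$ with $J=\varnothing$ has $|K\setminus k|\le d-2$, and $J\cup k$ is nonempty. In particular, $R(\varnothing,K)$ is defined also in the excluded case $|K|=d-1$.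

In dimension two, $E(\varnothing,\varnothing)$ and $E(\{k\},\{k\};\pm)$ are the chains $E$ and $E_{k,\pm}$ of Section 6.

**Step 5: $R(J,K;\varepsilon)$ is a cycle.** This includes the excluded case. For $r=0$ it was noted above. For $r=1$, $K=J\cup k$, we have $\partial R(J,K;\varepsilon)=U(J;\varepsilon)+U(J\cup k;\varepsilon)=0$ by (7). Let $r\ge2$. Then the boundary of each term of (8) is again given by (8), as the difference is $r-1\ge1$:
$$\partial E(J,K\setminus k;\varepsilon)=\sum_l\Big[E(J,K\setminus\{k,l\};\varepsilon)+E(J\cup l,K\setminus k;\varepsilon)\Big],$$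
$$\partial E(J\cup k,K;\varepsilon)=\sum_l\Big[E(J\cup k,K\setminus l;\varepsilon)+E(J\cup\{k,l\},K;\varepsilon)\Big],$$
with $l$ running over $(K\setminus J)\setminus k$. Hence $\partial R(J,K;\varepsilon)$ is the sum over ordered pairs $(k,l)$ of distinct elements of $K\setminus J$ of
$$E(J,K\setminus\{k,l\};\varepsilon)+E(J\cup l,K\setminus k;\varepsilon)+E(J\cup k,K\setminus l;\varepsilon)+E(J\cup\{k,l\},K;\varepsilon).$$
The first and fourth terms are symmetric in $k,l$, so each occurs twice and cancels mod $2$. The second and third terms are exchanged by $(k,l)\mapsto(l,k)$, so their sums cancel each other.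

**Step 6: the chains $E$ exist.** We need the cycle $R(J,K;\varepsilon)$ to bound in $X_{J,\varepsilon}$. If $J\ne\varnothing$, then $X_{J,\varepsilon}$ is acyclic by Lemma 6. If $J=\varnothing$, then $|K|\le d-2$ and $R(\varnothing,K)$ is a $|K|$-cycle in $\mathbb S^{d-1}$, where $\tilde H_{|K|}(\mathbb S^{d-1})=0$.

**Step 7: define $g$ where the filling is obstructed.** For $K\in\Delta_{d-1}$ the chain $R(\varnothing,K)$ is a $(d-1)$-cycle in $\mathbb S^{d-1}$, and we let
$$g(K):=[R(\varnothing,K)]\in\tilde H_{d-1}(\mathbb S^{d-1})=\mathbb F.$$
For $d=1$ this is $K=\varnothing$ and $R(\varnothing,\varnothing)=U(\varnothing)$, as in Section 6; no chains $E$ are needed there.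

## 8. Comparison over a shattered $d$-set

Fix $I\in\Delta_d$ and put $\mu=M_W(I)$. We want to compute $\sum_{l\in I}g(I\setminus l)$.

**Step 8: choose auxiliary chains that do not involve $W$.** For $\varnothing\ne J\subset I$ and $\varepsilon\in\{\pm\}^J$ we construct, by induction on $|I\setminus J|$, chains $\Phi(J;\varepsilon)\in C_{|I\setminus J|}(X_{J,\varepsilon})$ such that $\Phi(I;\varepsilon)$ is a single point of $X_{I,\varepsilon}$ and
$$\partial\Phi(J;\varepsilon)=\sum_{k\in I\setminus J}\Phi(J\cup k;\varepsilon)\qquad(J\ne I).\tag{9}$$
The point exists because $X_{I,\varepsilon}\ne\varnothing$. The right side of (9) lies in $X_{J,\varepsilon}$ and is a cycle: for $|I\setminus J|=1$ it consists of two points, and for $|I\setminus J|\ge2$ its boundary is $\sum_{k\ne l}\Phi(J\cup\{k,l\};\varepsilon)$ over ordered pairs, so each term occurs twice. As $X_{J,\varepsilon}$ is acyclic, $\Phi(J;\varepsilon)$ exists. For the same reason (with $J=\varnothing$),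
$$\theta_I:=\sum_{k\in I}\Phi(\{k\})\in C_{d-1}(\mathbb S^{d-1})$$
is a cycle; for $d=1$ it consists of two points. It depends on $I$ and the choices of $\Phi$, but not on $W$.

**Step 9: fill once more, now with index set $I$.** For $\varnothing\ne J\subset I$ and $\varepsilon\in\{\pm\}^J$ we construct, by induction on $|I\setminus J|$, chains $\hat E(J;\varepsilon)\in C_{|I\setminus J|+1}(X_{J,\varepsilon})$ with $\partial\hat E(J;\varepsilon)=\hat R(J;\varepsilon)$, where $\hat R(I;\varepsilon)=U(I;\varepsilon)+\mu\,\Phi(I;\varepsilon)$ and, for $J\ne I$,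
$$\hat R(J;\varepsilon)=\sum_{k\in I\setminus J}\Big[E(J,I\setminus k;\varepsilon)+\hat E(J\cup k;\varepsilon)\Big]+\mu\,\Phi(J;\varepsilon).\tag{10}$$
The chains $E(J,I\setminus k;\varepsilon)$ exist, since $|I\setminus k|=d-1$ and $J\ne\varnothing$. All terms of (10) have degree $|I\setminus J|$ and lie in $X_{J,\varepsilon}$, which is acyclic. So $\hat E(J;\varepsilon)$ exists once we know that $\hat R(J;\varepsilon)$ is a cycle.

*For $J=I$:* $U(I;\varepsilon)$ has $|W_{I,\varepsilon}|\equiv\mu$ points mod $2$, so $\hat R(I;\varepsilon)$ has an even number of points.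

*For $I=J\cup k$:* using $\partial E(J,J;\varepsilon)=U(J;\varepsilon)$ and (9),
$$\partial\hat R(J;\varepsilon)=U(J;\varepsilon)+\big(U(I;\varepsilon)+\mu\,\Phi(I;\varepsilon)\big)+\mu\,\Phi(I;\varepsilon)=U(J;\varepsilon)+U(I;\varepsilon)=0$$
by (7), where $U(I;\varepsilon)$ and $\Phi(I;\varepsilon)$ are sums over the two extensions of $\varepsilon$.

*For $|I\setminus J|\ge2$:* by (8) and (10), $\partial\hat R(J;\varepsilon)$ is the sum over ordered pairs $(k,l)$ of distinct elements of $I\setminus J$ of
$$E(J,I\setminus\{k,l\};\varepsilon)+E(J\cup l,I\setminus k;\varepsilon)+E(J\cup k,I\setminus l;\varepsilon)+\hat E(J\cup\{k,l\};\varepsilon),$$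
plus $\mu\sum_{k}\Phi(J\cup k;\varepsilon)+\mu\,\partial\Phi(J;\varepsilon)$. The first sum vanishes as in Step 5: the first and fourth terms are symmetric, and the second and third are exchanged. The remaining two terms cancel by (9).

**Step 10: sum over singletons to compare $g$ with $\theta_I$.** Let $d\ge2$. By (10) with $J=\{k\}$, summed over both signs and all $k\in I$,
$$\sum_{k\in I}\partial\hat E(\{k\})=\sum_{k\ne l}\Big[E(\{k\},I\setminus l)+\hat E(\{k,l\})\Big]+\mu\,\theta_I=\sum_{k\ne l}E(\{k\},I\setminus l)+\mu\,\theta_I,$$
because each $\hat E(\{k,l\})$ occurs twice; sums over $k\ne l$ are over ordered pairs in $I$. On the other hand, by (8) with $J=\varnothing$, $K=I\setminus l$,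
$$\sum_{l\in I}R(\varnothing,I\setminus l)=\sum_{k\ne l}\Big[E(\varnothing,I\setminus\{k,l\})+E(\{k\},I\setminus l)\Big]=\sum_{k\ne l}E(\{k\},I\setminus l),$$
as $E(\varnothing,I\setminus\{k,l\})$ is symmetric in $k,l$. Adding the two lines, $\sum_lR(\varnothing,I\setminus l)+\mu\,\theta_I$ is a boundary in $\mathbb S^{d-1}$. For $d=1$ and $I=\{i\}$,
$$\partial\hat E(\{i\})=U(\{i\})+\mu\,\Phi(\{i\})=U(\varnothing)+\mu\,\theta_I=R(\varnothing,\varnothing)+\mu\,\theta_I,$$
which is the same conclusion. Passing to homology,
$$\sum_{l\in I}g(I\setminus l)=M_W(I)\cdot[\theta_I]\quad\text{in }\tilde H_{d-1}(\mathbb S^{d-1})=\mathbb F.\tag{11}$$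
So Proposition 4 follows once we know that $[\theta_I]=1$.

## 9. The cycle $\theta_I$ compared with the boundary of a cube

**Lemma 8.** For $I\in\Delta_d$, $[\theta_I]\ne0$ in $\tilde H_{d-1}(\mathbb S^{d-1};\mathbb F)$.

The plan is to map the sphere to the boundary of a cube so that the sets $\pm D_i$ go to opposite facets, and to check that $\theta_I$ goes to the fundamental cycle.

**Step 11: the target sets in the cube.** Let $Q=[-1,1]^I$, with boundary $\partial Q\cong\mathbb S^{d-1}$. For $\varnothing\ne J\subset I$ and $\varepsilon\in\{\pm\}^J$ (signs read as $\pm1$) let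
$$Q(J;\varepsilon)=\{q\in Q:q_i=\varepsilon_i\ \forall i\in J\},\qquad Y(J;\varepsilon)=\{q\in\partial Q:\varepsilon_iq_i>-1\ \forall i\in J\}.$$
Here $Q(J;\varepsilon)$ is a face of dimension $|I\setminus J|$, and $Q(J;\varepsilon)\subset Y(J;\varepsilon)$. If $J\subset J'$ and $\varepsilon'|_J=\varepsilon$, then $Y(J';\varepsilon')\subset Y(J;\varepsilon)$.

**Step 12: $Y(J;\varepsilon)$ is contractible.** Let $v_i=\varepsilon_i$ for $i\in J$ and $v_i=0$ for $i\in I\setminus J$; then $v\in Y(J;\varepsilon)$. For $q\in Y(J;\varepsilon)$ and $t\in[0,1]$ put $q^t=(1-t)q+tv$ and $N=\|q^t\|_\infty$. If $q^t=0$, then, as $q$ and $v$ have sup-norm $1$, $1-t=t$ and $q=-v$, which contradicts $\varepsilon_iq_i>-1$ for $i\in J\ne\varnothing$. So $N\ne0$, and $q^t/N\in\partial Q$ depends continuously on $(q,t)$; it is $q$ at $t=0$ and $v$ at $t=1$.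

It stays in $Y(J;\varepsilon)$: for $i\in J$ we must check $(1-t)\varepsilon_iq_i+t>-N$. For $t=1$ this is clear. Let $t<1$ and pick $l\in I$ with $|q_l|=1$. In all cases $(1-t)\varepsilon_iq_i+t>-(1-t)+t$.
- If $l\in J$, then $\varepsilon_lq_l>-1$ forces $q_l=\varepsilon_l$, so $q^t_l=\varepsilon_l$ and $N\ge1$. Then $-(1-t)+t\ge-1\ge-N$.
- If $l\notin J$, then $q^t_l=(1-t)q_l$ and $N\ge1-t$. Then $-(1-t)+t\ge-(1-t)\ge-N$.

**Step 13: the map from the sphere.** For $i\in I$ the sets $D_i$ and $-D_i$ are disjoint compact sets, and they are nonempty because $I$ is shattered, so $A_i,B_i\neq\varnothing$. Let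
$$\varphi_i(u)=\frac{\operatorname{dist}(u,-D_i)-\operatorname{dist}(u,D_i)}{\operatorname{dist}(u,-D_i)+\operatorname{dist}(u,D_i)}\in[-1,1].$$
This is continuous, equals $1$ exactly on $D_i$, and equals $-1$ exactly on $-D_i$. By Lemma 7 each $u\in\mathbb S^{d-1}$ has $\varphi_i(u)=\pm1$ for some $i\in I$. So $\varphi=(\varphi_i)_{i\in I}$ is a continuous map $\mathbb S^{d-1}\to\partial Q$. If $u\in X_{J,\varepsilon}$, then $u\notin-\varepsilon_iD_i$ for $i\in J$, so $\varphi_i(u)\ne-\varepsilon_i$. Thus
$$\varphi(X_{J,\varepsilon})\subset Y(J;\varepsilon).\tag{12}$$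

**Step 14: the model chains in the cube.** Let $\Psi(J;\varepsilon)\in C_{|I\setminus J|}(Q(J;\varepsilon))$ be the sum of all top-dimensional simplices of the barycentric subdivision of the face $Q(J;\varepsilon)$, with vertices ordered by the dimension of the faces whose barycenters they are. These simplices correspond to the flags $F_0\subset F_1\subset\dots\subset F_s=Q(J;\varepsilon)$ of faces with $\dim F_j=j$ and $s=|I\setminus J|$. We claim that
$$\partial\Psi(J;\varepsilon)=\sum_{k\in I\setminus J}\Psi(J\cup k;\varepsilon)\qquad(J\ne I).\tag{13}$$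
A codimension-one face of such a simplex arises by omitting one $F_j$. If $j=0$, there are two choices for the omitted member, since the edge $F_1$ has two vertices. If $0<j<s$, there are again two: $F_{j-1}$ arises from $F_{j+1}$ by fixing two more coordinates, and $F_j$ arises by fixing one of the two first. So these faces cancel mod $2$. If $j=s$, what remains is a full flag of the facet $F_{s-1}$ of $Q(J;\varepsilon)$, and each such flag occurs once. The facets of $Q(J;\varepsilon)$ are the two extensions for each $k\in I\setminus J$. This proves (13).

The chain $\Psi=\sum_{k\in I}\Psi(\{k\})$ is the sum of all top simplices of the barycentric subdivision of $\partial Q$. By (13) it is a cycle for $d\ge2$, as each $\Psi(\{k,l\})$ occurs twice in its boundary; for $d=1$ it consists of two points. It represents a nonzero class in $\tilde H_{d-1}(\partial Q;\mathbb F)$: simplicial chains, with the chosen vertex order, compute singular homology, there are no simplices of dimension $d$, and $\Psi\ne0$ as a simplicial chain.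

**Step 15: compare $\varphi_\#\theta_I$ with $\Psi$.** By induction on $|I\setminus J|$, for $\varnothing\ne J\subset I$ and $\varepsilon\in\{\pm\}^J$, choose $T(J;\varepsilon)\in C_{|I\setminus J|+1}(Y(J;\varepsilon))$ with
$$\partial T(J;\varepsilon)=\varphi_\#\Phi(J;\varepsilon)+\Psi(J;\varepsilon)+\sum_{k\in I\setminus J}T(J\cup k;\varepsilon).\tag{14}$$
Here the extension convention is used with the sets $Y(J;\varepsilon)$ in place of $X_{J,\varepsilon}$. The right side lies in $Y(J;\varepsilon)$ by (12) and the inclusions of Step 11. It is a cycle: for $J=I$ it consists of two points. For $J\ne I$ its boundary is, by (9), (13) and (14),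
$$\sum_k\varphi_\#\Phi(J\cup k;\varepsilon)+\sum_k\Psi(J\cup k;\varepsilon)+\sum_k\Big[\varphi_\#\Phi(J\cup k;\varepsilon)+\Psi(J\cup k;\varepsilon)\Big]+\sum_{k\ne l}T(J\cup\{k,l\};\varepsilon)=0,$$
as each $T(J\cup\{k,l\};\varepsilon)$ occurs twice. By Step 12 the cycle bounds in $Y(J;\varepsilon)$, so $T(J;\varepsilon)$ exists.

Now sum (14) over all $J=\{k\}$, $k\in I$, and both signs. The chains $T(\{k,l\})$ cancel in pairs, and we get $\sum_k\partial T(\{k\})=\varphi_\#\theta_I+\Psi$. Hence $\varphi_*[\theta_I]=[\Psi]\ne0$, so $[\theta_I]\ne0$. This proves Lemma 8. $\square$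

As $\tilde H_{d-1}(\mathbb S^{d-1};\mathbb F)=\mathbb F$, Lemma 8 says $[\theta_I]=1$. Then (11) reads $\sum_{l\in I}g(I\setminus l)=M_W(I)$ for every $I\in\Delta_d$, where $g$ was defined in Step 7 without reference to $I$. This is Proposition 4, and by Step 3 Theorem A is proved. $\blacksquare$

## 10. A refined bound, equality, and lines in the plane

The argument gives more than Theorem A: the number $\binom mk$ can be replaced by the number of shattered $k$-sets, and $S$ need not be finite or separated.

**Theorem B.** Let $\Sigma$ be any arrangement of $m$ hyperplanes and $S\subset\mathbb R^d\setminus\Sigma$ an arbitrary set (possibly infinite, possibly with several points in one component). Let $T\subset S$ be the set of those $x\in S$ for which some $\Sigma'$ homotopic to $\Sigma$ in $\mathbb R^d\setminus S$ has $x$ in an unbounded component. Then the number $n$ of components of $\mathbb R^d\setminus\Sigma$ that meet $T$ is at most $\gamma(m,d)$. More precisely, choose one point of $T$ in each such component, let $\Delta$ be the complex of subsets of $[m]$ shattered by the chosen points, and let $\delta_\Delta$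 be the map of Section 4, Step 3. Then
$$n\le\sum_{k=0}^{d-1}|\Delta_k|+\operatorname{rank}_{\mathbb F_2}\delta_\Delta\le\gamma(m,d).\tag{15}$$

*Proof.* If no component meets $T$, then $n=0$ and there is nothing to prove. Otherwise the chosen points form a set $S'\subset S$ with at most $2^m$ points, since components correspond to sign vectors, and $\Sigma$ separates any two of them. A homotopy that avoids $S$ avoids $S'$, so $S'$ has the unboundedness property. Everything proved so far applies to $S'$. In (2), the first term is at most $\sum_{k\le d-1}|\Delta_k|$ by Lemma 3, and $\dim\mathcal W\le\operatorname{rank}\delta_\Delta$ by (4). This is the first inequality of (15). The second follows from $|\Delta_k|\le\binom mk$, (5) and (1). $\square$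

*Equality.* Suppose $|S|=\gamma(m,d)$ in Theorem A. Then both inequalities in (15) are equalities, and so are the inequalities $|\Delta_k|\le\binom mk$ for $k\le d-1$ and (5) that we added up. So every set of at most $d-1$ hyperplanes of $\Sigma$ is shattered by $S$, and $\operatorname{rank}\delta_\Delta=\binom{m-1}{d-1}$.

*Lines in the plane.* Let $d=2$ and $S$ be as in Theorem A, nonempty. Let $m'$ be the number of lines that have points of $S$ on both sides; so $m'=|\Delta_1|$. Consider the graph on these $m'$ lines in which two lines are joined when all four quadrants that they define meet $S$; its edges are the members of $\Delta_2$. Let $c$ be its number of connected components. The map $\delta_\Delta$ sends a function $g$ on vertices to the function $g(k)+g(l)$ on edges $\{k,l\}$. Its kernel consists of the functions that are constant on components, so its rank is $m'-c$. With $|\Delta_0|=1$, (15) reads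
$$|S|\le2m'+1-c.\tag{16}$$
This sharpens the bound $2m$. If $m'\ge1$, then $c\ge1$ and $2m'+1-c\le2m$; if $m'=0$, then $c=0$ and the bound is $1$.

For $m$ distinct parallel lines and one point in each of the $m+1$ components, all components are unbounded, $m'=m$, and no two lines are joined, because two parallel lines define only three regions. So $c=m$, and (16) gives $m+1=|S|$: it is attained. For the six points of Section 1 the graph is the path with edges $\{1,3\}$ and $\{2,3\}$, so $m'=3$, $c=1$, and (16) gives $6$, which is attained as well.

Finally, suppose $|S|=2m$. Then (16) gives $2m\le2m'+1-c$. Since $m\ge1$, this excludes $m'=0$; so $c\ge1$, and we get $m'=m$ and $c=1$. Equality $|S|=2m$ thus forces the graph to be connected on all $m$ lines.
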